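# A computable linear ordering whose every computable copy contains a computable copy of the rationals

## The ordering $\zeta+\sum_e(G_e+\zeta+H_e+\zeta)$

Write $\omega,\omega^*,\zeta,\eta$ for the order types of the natural numbers, the negative integers, the integers and the rationals. This lecture is about one linear ordering,
$$\mathcal L=\zeta+\sum_{e\in\omega}\bigl(G_e+\zeta+H_e+\zeta\bigr). \tag{1}$$
Here $G_e$ is a finite chain with $k_e=2e+1$ elements, and the displayed copies of $\zeta$, called *pads*, are separators. The pieces $H_e$ are infinite orderings, computable uniformly in $e$, each with a least element $p_e$ and a greatest element $q_e$.

Each $H_e$ is built against the $e$-th candidate $B_e$ for a computable copy of $\mathcal L$. It grows from the inside, in adjacent pairs of elements that are never separated later. While it grows, it watches an interval $W$ of $B_e$ that looks like the image of $H_e$, and it tries to place a copy of the rationals in $W$, one point at a time. If the placing never stops, $W$ contains a computable copy of $\mathbb Q$, and meanwhile $H_e$ has glued its own elements together into infinite blocks. If the placing gets stuck, it is stuck at a finite piece $R$ of $W$, and $H_e$ takes an order type in which no piece of that size can sit in the position that $R$ occupies in $W$. So $B_e$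 was not a copy of $\mathcal L$ after all.

The ordering $\mathcal L$ serves to disprove a conjecture of Downey and Moses on self-embeddings of computable linear orderings. The source of the problem is the paper "On Computable Self-Embeddings of Computable Linear Orderings", http://kasterma.net/papers/etaself.pdf. We first fix the words that the conjecture uses.

## Blocks, strongly $\eta$-like orderings and self-embeddings

**Definition 1 (Computable orderings and self-embeddings).** A linear ordering is computable if its domain is a computable subset of $\omega$ and its order relation is computable. A self-embedding of $\mathcal A=(A,<_{\mathcal A})$ is an order-preserving injection $f:A\to A$. It is nontrivial if it is not the identity.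

**Definition 2 (Intervals and blocks).** An interval of $\mathcal A$ is a convex subset of $A$ with the induced order. Elements $a_0,a_1$ are finitely far apart if the interval between them is finite; $a_0=a_1$ is allowed. This is an equivalence relation, since the interval between $a_0$ and $a_2$ is covered by the interval between $a_0$ and $a_1$ and that between $a_1$ and $a_2$. Its classes are called blocks. Blocks are convex. A block is finite or has type $\omega$, $\omega^*$ or $\zeta$.

For example, $\omega$ is a single block, and every block of $\eta$ is a single point. In $\eta+3+\eta$ the middle chain is a block of size $3$: the copies of $\eta$ have no endpoint next to it, so it has no neighbors.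

**Definition 3 (Strongly $\eta$-like).** $\mathcal A$ is strongly $\eta$-like if there is a fixed $N\in\omega$ such that every $a\in A$ has at most $N$ elements finitely far apart from it. Equivalently, $\mathcal A$ has no interval of order type $N+1$.

The ordering $\eta$ is strongly $\eta$-like with $N=1$. If each rational is replaced by a two-element chain, the result is strongly $\eta$-like with $N=2$. The ordering $1+\eta+2+\eta+3+\eta+\cdots$ is not strongly $\eta$-like, because its blocks are finite but of unbounded size; it does *have* infinite strongly $\eta$-like intervals, namely the copies of $\eta$. An ordering with an interval of type $\omega$ or $\omega^*$ has intervals of every finite order type, so it is not strongly $\eta$-like.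

The following background fact is given: if a computable linear ordering $\mathcal L$ has an infinite strongly $\eta$-like interval, then every computable linear ordering isomorphic to $\mathcal L$ has a nontrivial computable self-embedding. The conjecture says that this is the only reason.

**Conjecture (Downey–Moses).** Let $\mathcal L$ be an infinite computable linear ordering which does not have an infinite strongly $\eta$-like interval. Then there is a computable linear ordering $\mathcal B$ isomorphic to $\mathcal L$ which has no computable nontrivial self-embedding.

**Theorem 4.** There is an infinite computable linear ordering $\mathcal L$ such that

- (P1) every infinite interval of $\mathcal L$ contains an interval of order type $\omega$ or $\omega^*$; in particular $\mathcal L$ has no infinite strongly $\eta$-like interval;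
- (P2) for every computable $\mathcal B\cong\mathcal L$ there is a computable order embedding $(\mathbb Q,<)\to\mathcal B$.

Consequently every computable $\mathcal B\cong\mathcal L$ has a nontrivial computable self-embedding, so $\mathcal L$ refutes the conjecture: the Downey–Moses conjecture is false.

**Proof of the consequence from (P1) and (P2).** Let $\varepsilon:\mathbb Q\to\mathcal B$ be a computable embedding. Every computable linear ordering has a computable embedding $\theta:\mathcal B\to\mathbb Q$: take the elements of $\mathcal B$ one at a time, and send each to the first rational, in a fixed list, that lies correctly with respect to the finitely many values already chosen. Then $\varepsilon\circ\theta$ and $\varepsilon\circ(\theta+1)$ are computable self-embeddings of $\mathcal B$. Since $\varepsilon$ is injective, they differ at every point, so at least one of them is not the identity. By (P1), $\mathcal L$ satisfies the hypothesis of the conjecture, and its conclusion fails.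

It remains to build $\mathcal L$ with (P1) and (P2).

## The orderings $\eta$, $\omega$ and $\zeta\cdot\eta$ by hand

**Example 5 ($\eta$).** Let $\mathcal B$ be a computable copy of $\eta$ and list $\mathbb Q$ as $r_0,r_1,\dots$. Given the images of $r_0,\dots,r_{k-1}$, search for an element of $\mathcal B$ in the cut that belongs to $r_k$. It exists because $\mathcal B$ is dense without endpoints. This gives a computable embedding $\mathbb Q\to\mathcal B$, hence a nontrivial computable self-embedding. But $\eta$ is excluded by the hypothesis of the conjecture.

**Example 6 ($\omega$).** Every infinite interval of $\omega$ has type $\omega$, so $\omega$ satisfies the hypothesis. The conclusion of the conjecture holds for it: there is a computable copy $\mathcal B$ of $\omega$ without nontrivial computable self-embedding.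

Let $\psi_0,\psi_1,\dots$ list the partial computable unary functions. We build $\mathcal B$ in stages, using the numbers in their natural order as new elements; $<$ denotes the ordering of $\mathcal B$ in this example. At stage $t$ first put a new number on top. Then look for the least $e<t$ that is not settled and for which there are present elements $x_0<x_1<x_2$ such that $\psi_e(x_0)=x_1$ and $\psi_e(x_1)=x_2$ are computed in $t$ steps, and $x_0$ is at or above each of the numbers $0,\dots,e$ and at or above the stored $x_2$ of each settled $e'<e$. If $e$ exists, insert new numbers immediately above $x_0$ until $(x_0,x_1)$ has more elements than $(x_1,x_2)$, store the triple, call $e$ settled, and unsettle all $e'>e$.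

By induction each $e$ gets settled only finitely often: once the smaller indices have stopped, $e$ is never unsettled again. An index $e$ inserts below the number $z$ only if $e$ is numerically less than $z$, since otherwise $x_0$ is at or above $z$. So each $z$ has finitely many elements below it, and $\mathcal B\cong\omega$. Suppose $f=\psi_e$ is a self-embedding with $f(x)\ne x$. In a copy of $\omega$ no element is moved down, so $f(x)>x$; comparing positions gives $f(y)>y$ for all $y\ge x$. Suitable triples therefore occur as high up as we like, and $e$ is finally settled permanently, with some triple $(x_0,x_1,x_2)$. After that no smaller index gets settled, and larger indices insert only above $x_2$. So $(x_1,x_2)$ never grows, while $(x_0,x_1)$ has more elements than it. But $f$ maps $(x_0,x_1)$ injectively into $(x_1,x_2)$, a contradiction.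

**Example 7 ($\zeta\cdot\eta$).** Replace each rational by a copy of $\zeta$. Each block has type $\zeta$, so in an infinite interval a suitable half of a block gives an interval of type $\omega$ or $\omega^*$: if the interval lies in one block it is an infinite interval of $\zeta$, and otherwise it meets two blocks and hence contains all blocks between them. So (P1) holds for this ordering, and it contains copies of $\mathbb Q$. The next section shows what happens when one tries to find such a copy computably.

## Greedy placement of rationals, and the finite interval at which it stalls

The sensible first attempt at (P2) is to imitate Example 5. Given $u<v$ in $\mathcal B$ with $[u,v]$ infinite, place points $y_0,y_1,\dots$ in $(u,v)$, ordered like $r_0,r_1,\dots$, each as soon as the interval in which it belongs shows enough elements.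

This fails for $\zeta\cdot\eta$. The choice of $y_0$ depends only on a finite part $F$ of $\mathcal B$, with $u<y_0<v$ in $F$. Extend $F$ to a computable copy of $\zeta\cdot\eta$ in which the elements of $F$ below $v$ are consecutive members of one copy of $\zeta$, and the other elements of $F$ are consecutive members of a later copy. Then $[u,v]$ is infinite but $(u,y_0)$ is finite, and only finitely many of the rationals below $r_0$ can be placed. This does not show that $\zeta\cdot\eta$ satisfies the conjecture; it shows exactly how the greedy rule dies. It waits forever at a finite interval $R$ between neighboring chosen points.

The way past this point is that $\mathcal L$ is ours to build. If the placement in $W$, which should be the image of $H$, is stuck at a finite interval $R$ with $\rho$ elements, let $H$ react to $R$. A first reaction is to insert everything at one gap in the middle, so that $H\cong\omega+\omega^*$. If $R$ has infinitely many elements of $W$ on both sides, this wins, because no element of $\omega+\omega^*$ has infinitely many elements on both sides. But if $W$ itself has type $\omega+\omega^*$ and $R$ has exactly $m<\infty$ elements of $W$ below it, then $W\cong H$ and nothing has been won. The reaction must use the numbers $m_l^\infty,m_r^\infty\le\infty$ of elements of $W$ below and above $R$. We aim at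
$$H=X+D_\infty+Y,\qquad |X|=m_l^\infty,\quad |Y|=m_r^\infty,\quad |D_\infty|<\rho, \tag{2}$$
with $X$ of type $\omega$ if infinite and $Y$ of type $\omega^*$ if infinite. There is then room for fewer than $\rho$ elements where $R$ needs $\rho$.

The numbers in (2) are known only in the limit. We approximate them by counters $\hat m_l,\hat m_r$ that grow slowly, call $D$ the part of $H$ with at least $\hat m_l$ elements below and at least $\hat m_r$ above, and insert only between the least and the greatest of the $\rho$ *oldest* elements of $D$.

**Example 8 (a toy run).** Let $\rho=3$, and in this example allow insertions of pairs at any gap. Elements are numbered by age. Start with $0\;1\;2$ and $\hat m_l=\hat m_r=0$. Each round inserts two elements at the leftmost gap between the least and the greatest of the three oldest elements of $D$; then, if $|D|\ge 5$, each counter that is below its target goes up by one.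

If both targets are $\infty$, the rounds give
$$0\,[3\,4\,1]\,2,\qquad 0\,3\,[5\,6\,4]\,1\,2,\qquad 0\,3\,5\,[7\,8\,6]\,4\,1\,2,\qquad 0\,3\,5\,7\,[9\,10\,8]\,6\,4\,1\,2,$$
with $D$ in brackets. The pattern repeats, $D_\infty=\emptyset$ and $H\cong\omega+\omega^*$.

If the left target is $\infty$ and the right target is $1$, the rounds give
$$0\,[3\,4\,1]\,2,\qquad 0\,3\,[5\,6\,4\,1]\,2,\qquad 0\,3\,5\,[7\,8\,6\,4\,1]\,2,\qquad 0\,3\,5\,7\,[8\,6\,9\,10\,4\,1]\,2.$$
From the second round on, $1$ and $4$ are the two oldest elements of $D$ and the third oldest is to the left of $4$. Each round inserts immediately to the right of that third one. So it keeps the same number of elements below it while $\hat m_l$ grows, and eventually it drops out of $D$; then the next oldest element takes its place, again to the left of $4$. Every element that is not $1$, $4$ or $2$ eventually drops out to the left, while $4$ and $1$ stay, because each round puts two new elements below them and raises $\hat m_l$ only by one. Thus $D_\infty=\{4,1\}$ and $H\cong\omega+2+1$. An interval $W$ consisting of $\omega$ many elements, then $R$ with three elements, then one element has type $\omega+4\not\cong\omega+3$.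

If instead the placement in $W$ goes on forever, $H$ must still satisfy (P1). For this we glue: after the $k$-th successful placement all of $H$ is cut into *groups* of at least $k$ elements, and nothing is ever inserted inside a group again. Then all blocks of $H$ are infinite in the limit. Gluing restricts the reaction to $R$, since insertions must go between two groups. But if all groups have at most $g_k$ elements and $\rho>g_k$, the $\rho$ oldest elements of $D$ do not fit into one group, so there is an allowed place between them. We choose the points $y_j$, so we can arrange that every interval at which we might get stuck has more than $g_k$ elements.

Finally, $H$ must find out which interval of $B_e$ to watch. This is the purpose of the markers $G_e$.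

## Odd markers among even blocks

**Candidates.** Let $(\varphi_e)$ list the partial computable binary $0/1$-valued functions. Let $n^e_t$ be the largest $n\le t$ such that $\varphi_e(i,j)$ converges within $t$ steps for all $i,j<n$ and defines a strict linear ordering of $\{0,\dots,n-1\}$. Let $B_{e,t}$ be this finite ordering and $B_e=\bigcup_t B_{e,t}$. Both $n^e_t$ and $B_{e,t}$ grow with $t$. Every infinite computable linear ordering is computably isomorphic to one with domain $\omega$ (number the domain in increasing order), and that one is some $B_e$ with $n^e_t\to\infty$. Since (P2) transfers along computable isomorphisms, it suffices to prove (P2) for these $B_e$.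

**Blocks of $\mathcal L$.** In (1) the $H_e$ have domain $\omega$ and are computable uniformly in $e$; with elements coded as (piece, element), $\mathcal L$ is computable, and it is infinite. A pad has no endpoints, so an element of a pad and an element outside it have infinitely many pad elements between them. Hence each pad is a block. Each $G_e$ lies between two pads, so it is a block, and every other block lies inside a single $H_e$. Moreover $\min G_e$ and $p_e$ have no immediate predecessor in $\mathcal L$, and $\max G_e$ and $q_e$ have no immediate successor.

**Units.** $H_e$ is enumerated in *units*: pairs of adjacent elements inserted together and never separated later (Fact 13(b) below). The two elements of a unit lie in the same block, so every finite block inside $H_e$ is a union of units and has even size. Pads are infinite, and the $G$'s have distinct odd sizes. Therefore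
$$G_e\text{ is the only block of }\mathcal L\text{ of size }k_e=2e+1. \tag{3}$$

## Tests for a pair of marker blocks

Fix $e$. If $B_e$ is a copy of $\mathcal L$, we want to locate the images of $G_e$, $p_e$, $q_e$, $G_{e+1}$. We list all guesses and attach to each a counter that is unbounded exactly when the guess looks right in the limit.

Let $\gamma_0,\gamma_1,\dots$ list all tuples $\gamma=(\bar x,u,v,\bar x')$ of natural numbers with $|\bar x|=k_e$ and $|\bar x'|=k_{e+1}$.

**Definition 9 (Counter, true tuple).** For $\gamma_i=(\bar x,u,v,\bar x')$ put $c_i(t)=0$ unless all entries are $<n^e_t$ and in $B_{e,t}$
$$x_1<\dots<x_{k_e}<u<v<x'_1<\dots<x'_{k_{e+1}},$$
with no element of $B_{e,t}$ strictly between consecutive $x$'s or consecutive $x'$'s. Otherwise $c_i(t)$ is the largest $c\le n^e_t$ such that $[u,v]$ has at least $c$ elements in $B_{e,t}$ and every number $w<c$ satisfies: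

- if $w$ is below $x_1$ in the ordering, some element of $B_{e,t}$ lies strictly between $w$ and $x_1$; likewise with $u$ and with $x'_1$ in place of $x_1$;
- if $w$ is above $x_{k_e}$ in the ordering, some element of $B_{e,t}$ lies strictly between $x_{k_e}$ and $w$; likewise with $v$ and with $x'_{k_{e+1}}$ in place of $x_{k_e}$.

The tuple $\gamma_i$ is *true* if $c_i(t)$ is unbounded in $t$.

**Lemma 10.** $\gamma_i$ is true iff all of the following hold: $B_e$ is a linear ordering of $\omega$, that is, $n^e_t\to\infty$; $\bar x<u<v<\bar x'$, and $\bar x,\bar x'$ are chains of consecutive elements; $x_1,u,x'_1$ have no immediate predecessor, and $x_{k_e},v,x'_{k_{e+1}}$ have no immediate successor; $[u,v]$ is infinite. In that case $\bar x$ and $\bar x'$ are blocks of $B_e$ of sizes $k_e$ and $k_{e+1}$.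

**Proof.** A satisfied instance of a bullet stays satisfied as $B_{e,t}$ grows, and a violation of the chain conditions is permanent. If $c_i$ is unbounded, then $n^e_t\to\infty$ because $c_i(t)\le n^e_t$; the chain conditions are never violated; $[u,v]$ is infinite; and each $w$ satisfies the bullets from some stage on, so no $w$ is an immediate predecessor or successor of the wrong kind. Conversely, if the listed conditions hold, then for each $c$ the finitely many requirements for the value $c$ are all met from some stage on, so $c_i(t)\ge c$. For the last sentence, an element outside $\bar x$ and finitely far apart from it would give $x_1$ an immediate predecessor or $x_{k_e}$ an immediate successor. The same argument applies to $\bar x'$.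

**Example 11.** Let $e=0$, so $k_0=1$ and $k_1=3$, and consider $\zeta+1+\zeta+(\omega+\omega^*)+\zeta+3+\zeta$. The tuple formed by the single point, the least and the greatest element of $\omega+\omega^*$, and the three-element chain is true. With $u$ in a pad it is not, as $u$ then has an immediate predecessor. If $\omega+\omega^*$ is replaced by $\omega+\omega+\omega^*$, then $u$ may also be the least element of the second $\omega$. So a true tuple need not give the whole of the middle piece; we have to live with that.

## The nodes that build $H_e$

Fix $e$ and write $H,p,q$ for $H_e,p_e,q_e$. Start with $p<p'<q'<q$ and the units $\{p,p'\},\{q',q\}$. At any moment $H$ is a finite ordering of an initial segment of $\omega$, and new elements are the next natural numbers. An element is *older* than another if it is a smaller natural number. For $z\in H$ let $\lambda(z),\mu(z)$ be the current numbers of elements of $H$ below and above $z$. A *gap* is a pair of currently consecutive elements. To insert a unit at a gap is to insert two new adjacent elements between its members.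

There are nodes $i=0,1,2,\dots$; node $i$ works with $\gamma_i$. It may have a *designated pair* $\delta_i=(s_i,s_i')$, which is a gap when it is designated, and private data. *Resetting* a node erases its designated pair and its data. The pair $\delta_{-1}=(p',q')$ is always defined.

**Stage $t$.** Node $i<t$ *requires attention* if $c_i(t)$ exceeds $0$ and all values $c_i(t')$ at earlier stages $t'$ at which $i$ acted. Let $a=a_t$ be the least $i<t$ requiring attention, or $a_t=t$ if there is none. Reset all nodes $>a$. Let $i<a$ be largest with $\delta_i$ defined, and $(s,s')=\delta_i$. Then node $a$ acts as described next.

**Private partition.** If $a$ has no data, partition $H$ into the *groups* $\{z\le s\}$, $\{z\ge s'\}$ and each unit strictly between $s$ and $s'$; set $k=0$ and $g_0=\max(2,|\{z\le s\}|,|\{z\ge s'\}|)$. If $a$ has data, add to its old partition all units inserted since $a$'s last action, each as a new group. A *border* is a gap whose two elements lie in different groups. A unit inserted by $a$ becomes a group of its own.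

The data also contain $k$ and elements $y_0,\dots,y_{k-1}\in(u,v)$ of $B_e$, where now $\gamma_a=(\bar x,u,v,\bar x')$. Put
$$g_{k+1}=g_k+2k+2,\qquad M_k=g_k+1,\qquad N_k=2M_k+1. \tag{4}$$
The $y_j$ cut $(u,v)$ into $k+1$ open intervals, the *$y$-intervals*; for $k=0$ this is just $(u,v)$. The following invariants will be kept: all groups have size $\le g_k$; there are at least two groups; if $k\ge1$, every $y$-interval has at least $M_k$ elements. At the start of the data they hold, with the two groups $\{z\le s\}$ and $\{z\ge s'\}$; new units have size $2\le g_0\le g_k$.

**Case I (not enough seen yet).** This applies if $k=0$, and $c_a(t)=0$ or $(u,v)$ has fewer than $N_1$ elements in $B_{e,t}$. Insert a unit at the leftmost border; then let $\delta_a$ be the current leftmost border.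

**Case II (event: place one more rational, and glue).** This applies if Case I fails and every $y$-interval has $\ge N_{k+1}$ elements in $B_{e,t}$. Let $r_0,r_1,\dots$ be a fixed computable enumeration of $\mathbb Q$ without repetition. If exactly $j$ of $r_0,\dots,r_{k-1}$ are $<r_k$, let $y_k$ be the element of the $(j+1)$st $y$-interval with exactly $M_{k+1}$ elements of that interval in $B_{e,t}$ below it. At least $N_{k+1}-1-M_{k+1}=M_{k+1}$ elements of that interval lie above $y_k$, so all new $y$-intervals have at least $M_{k+1}$ elements.

Next insert units, at least one, at the leftmost border until $|H|\ge g_k+2k+2$. Then merge consecutive groups: going from left to right, repeatedly merge the shortest run of total size $\ge k+1$, and merge a leftover of size $\le k$ into the last run. Before its last group, a run has total size at most $k$, so the run has size at most $g_k+k$. Hence all new groups have size $\ge k+1$ and $\le g_k+2k\le g_{k+1}$. There are at least two of them: after the first run at least $|H|-(g_k+k)\ge k+2$ elements remain, enough for a second run. Replace $k$ by $k+1$ and let $\delta_a$ be the leftmost border. The invariants hold for the new $k$.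

**Case III (wait, and react to $R$).** This applies otherwise. Then $k\ge1$: for $k=0$, failure of Case I says that the only $y$-interval $(u,v)$ has $\ge N_1$ elements, which is Case II. Let $R$ be the set of elements in $B_{e,t}$ of the leftmost $y$-interval with fewer than $N_{k+1}$ elements in $B_{e,t}$, and $\rho=|R|$. By the invariant, $\rho\ge M_k>g_k$. Let $m_l$ (respectively $m_r$) be the number of elements of $[u,v]\cap B_{e,t}$ below (respectively above) all of $R$. Set the parameters $\hat m_l,\hat m_r$ to $0$ if $k$ or $R$ changed since the last action of $a$, or if that action was not in Case III. Always let
$$D=\{z\in H:\lambda(z)\ge\hat m_l,\ \mu(z)\ge\hat m_r\}, \tag{5}$$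
evaluated with the current $H,\hat m_l,\hat m_r$. It is convex in $H$, since $\lambda$ increases and $\mu$ decreases along $H$.

The *good border* is, if $|D|\ge\rho$, the leftmost border whose two elements lie in the closed interval from the least to the greatest of the $\rho$ oldest elements of $D$; if $|D|<\rho$, it is the leftmost border. It exists: if $|D|\ge\rho$, that closed interval has at least $\rho>g_k$ elements, so they do not all lie in one group.

- (III.a) Insert a unit at the good border.
- (III.b) If now $|D|\ge\rho+2$: increase $\hat m_l$ by $1$ if $\hat m_l<m_l$, and increase $\hat m_r$ by $1$ if $\hat m_r<m_r$.
- (III.c) Let $\delta_a$ be the good border for the current values.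

**The construction is well defined.** Cases II and III use that $u,v\in B_{e,t}$. A node $a$ acts without requiring attention only at stage $a$; this is its first action, and so $k=0$ when it starts. Hence when $k\ge1$, node $a$ requires attention and $c_a(t)>0$. In Case II with $k=0$ we have $c_a(t)>0$ because Case I fails. And $c_a(t)>0$ implies $u,v\in B_{e,t}$.

**Example 12 (first stages and one merge).** Number $p,p',q',q$ as $0,1,2,3$. At stage $0$ node $0$ acts, with $(s,s')=(1,2)$, groups $\{0,1\},\{2,3\}$ and $g_0=2$. As $n^e_0=0$, Case I applies. The unit $\{4,5\}$ goes in, $H$ is $0\;1\;4\;5\;2\;3$, and $\delta_0=(1,4)$. At stage $1$ we have $c_0(1)=0$, since a tuple has at least six entries that must be distinct and $<n^e_1\le1$. So node $1$ acts, with $(s,s')=(1,4)$, groups $\{0,1\}$ and $\{4,5,2,3\}$, and $g_0=4$. It inserts $\{6,7\}$ between $1$ and $4$, giving $0\;1\;6\;7\;4\;5\;2\;3$ and $\delta_1=(1,6)$.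

For the merging, let $g_0=2$; then (4) gives $g_1=4$, $g_2=8$, $g_3=14$. Suppose that at the event with $k=2$ the group sizes are $2,2,2,8,2$, so that $|H|=16\ge g_2+2k+2=14$. The shortest runs of size $\ge3$ are $2+2=4$ and $2+8=10$, and the leftover $2$ joins the last run. The new sizes are $4$ and $12=g_2+2k\le g_3$.

## Nested designated pairs and unbroken groups

**Fact 13.** The following hold throughout the construction.

- (a) All borders of an acting node $a$ consist of elements of $[s,s']$. If $i<i'$ and $\delta_i,\delta_{i'}$ are both defined, then $\delta_{i'}$ consists of elements of $[s_i,s'_i]$. From the moment $\delta_i$ is designated until $i$ acts again or is reset, all insertions are made strictly between $s_i$ and $s_i'$.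
- (b) As long as node $a$ is not reset, its groups are convex unions of units, they only merge, and no element is ever inserted inside one. Units are never separated.
- (c) $H$ is infinite, computable uniformly in $e$, and $p,q$ are its least and greatest elements.
- (d) If $\gamma_i$ is not true, node $i$ acts only finitely often. If $a$ is least with $\gamma_a$ true, then $a$ is reset only finitely often and acts infinitely often.

**Proof.** Parts (a) and (b) are proved together by induction on the insertions.

**Step 1 (a): to locate all insertions.** The sets $\{z\le s\}$ and $\{z\ge s'\}$ are each contained in one group of $a$. So the upper element of a border is not $\le s$; it is above $s$, and its neighbor below is $\ge s$. Symmetrically, the lower element of a border is below $s'$ and the upper one is $\le s'$. Hence borders of $a$ lie in $[s,s']$.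

Let $i<i'$ with both pairs defined. An action of $i$, or of a node below $i$, resets $i'$. So since $\delta_{i'}$ was designated, $\delta_i$ has neither been designated anew nor been erased; it was already present, unchanged, when $\delta_{i'}$ was designated. At that time $\delta_{i'}$ was a border of $i'$, so it lay in $[s_j,s_j']$ for the largest $j<i'$ with $\delta_j$ defined. Here $j\ge i$, and by induction the elements of $\delta_j$ are in $[s_i,s_i']$. So $\delta_{i'}$ lies in $[s_i,s_i']$.

From the moment $\delta_i$ is designated until $i$ acts again or is reset, no node $\le i$ acts. A node $i'>i$ inserts at its borders, which lie in $[s_j,s_j']\subseteq[s_i,s'_i]$ for some $j\ge i$, by the same argument. An insertion between two elements of $[s_i,s_i']$ is strictly between $s_i$ and $s_i'$.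

**Step 2 (b): to see that groups stay intact.** A designated pair is a border when it is designated (or is $(p',q')$), so it does not split a unit. Therefore $\{z\le s\}$, $\{z\ge s'\}$ and the set strictly between $s$ and $s'$ are unions of units, and the first partition of $a$ consists of convex unions of units. Afterwards, insertions by $a$ itself are at its borders. Between two actions of $a$, insertions are made only strictly inside $\delta_a$, by (a), and $\delta_a$ was a border when designated; so these insertions are inside no old group, and the new units become new groups. Actions of nodes $<a$ reset $a$; as long as $a$ is not reset, no such action occurs, and $(s,s')$ does not change. Merging consecutive groups keeps groups convex unions of units. Every insertion is at a border of the acting node, and a border does not split a unit; so units are never separated.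

**Step 3 (c): to see that $H$ is a legitimate piece of $\mathcal L$.** At least one unit is inserted at each stage, so $H$ is infinite with domain $\omega$. Everything done at a stage is computable, uniformly in $e$, and two numbers are compared by waiting until both are present. All insertions are strictly between $p'$ and $q'$, by the argument of (a) with $\delta_{-1}$; so $p$ and $q$ remain least and greatest.

**Step 4 (d): to count actions.** Node $i$ acts at most once, at stage $i$, without requiring attention. At its other actions $c_i$ takes strictly increasing values. If $\gamma_i$ is not true, $c_i$ is bounded, so there are finitely many actions. If $a$ is least with $\gamma_a$ true, nodes $<a$ act only finitely often, so $a$ is reset only finitely often. Since $c_a$ is unbounded and exceeds any bound set by finitely many past actions, $a$ requires attention at some stage after any given one; once the nodes below $a$ have stopped acting, $a$ acts at such a stage. So $a$ acts infinitely often.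

There are now three possible outcomes of the construction of $H$. In Outcome A no $\gamma_i$ is true. Otherwise let $a$ be least with $\gamma_a=(\bar x,u,v,\bar x')$ true, let $W=[u,v]$ in $B_e$, an infinite interval, and consider only stages after the last reset of $a$. In Outcome B node $a$ has finitely many events after that, and in Outcome C it has infinitely many.

## No true tuple: everything is near an end of $H$

**Lemma 14 (Outcome A).** If no $\gamma_i$ is true, every $z\in H$ has finitely many elements of $H$ below it or finitely many above it.

**Proof.** Let $z$ be present at the end of stage $t_0$, and let $j=\min\{a_t:t>t_0\}$. By Fact 13(d) there is a last stage $t^*>t_0$ with $a_{t^*}=j$. After $t^*$ only nodes $>j$ act, so the pair $\delta_j$ designated at $t^*$ is permanent and all later insertions are strictly inside it. When it was designated it was a gap and $z$ was present, so $z\le s_j$ or $z\ge s_j'$. In the first case nothing is inserted below $z$ after $t^*$; in the second nothing is inserted above it.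

## Finitely many events: $H=X+D_\infty+Y$

In Outcomes B and C, Case I applies to $a$ only finitely often: at all actions but possibly one $c_a(t)>0$, and $(u,v)$ eventually shows $N_1$ elements, because $W$ is infinite and $n^e_t\to\infty$. As $a$ acts infinitely often, and its first non-Case-I action with $k=0$ is an event, eventually $k\ge1$.

**Proposition 15 (Outcome B).** If $a$ has only finitely many events, then from some stage on $R$ is constant, it is a convex subset of $W$ with exactly $\rho$ elements, and with $m_l^\infty,m_r^\infty\le\infty$ the numbers of elements of $W$ below and above $R$ we have
$$H=X+D_\infty+Y,\qquad |X|=m_l^\infty,\quad |Y|=m_r^\infty,\quad |D_\infty|<\rho.$$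
Each element of $X$ has finitely many elements of $H$ below it, and each element of $Y$ has finitely many above it; so $X\cong\omega$ if $m_l^\infty=\infty$, and $Y\cong\omega^*$ if $m_r^\infty=\infty$. Also $m_l^\infty,m_r^\infty\ge1$, and at least one of them is $\infty$.

**Proof.**

**Step 1: to show that $R$ settles.** Eventually $k\ge1$ is constant and every action of $a$ is in Case III. The $y$-intervals only grow, and one that has reached $N_{k+1}$ elements is never chosen again; since some interval is chosen at each action, the leftmost one with fewer than $N_{k+1}$ elements is eventually always the same. Its set $R$ of elements grows and has fewer than $N_{k+1}$ elements, so it is eventually constant. As $a$ acts infinitely often and $n^e_t\to\infty$, every element of $B_e$ in this $y$-interval gets into $R$. So $R$ consists of *all* elements of $B_e$ in the interval; it is a convex subset of $W$ with exactly $\rho$ elements. From then on $m_l,m_r$ are nondecreasing, with limits $m_l^\infty,m_r^\infty$ as in the statement. The elements $u$ and $v$ show that both are at least $1$, and one of them is $\infty$ because $W$ is infinite.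

From now on consider only stages at which $k,R$ are constant and $\hat m_l,\hat m_r$ are no longer set to $0$.

**Step 2: to show that $D$ becomes large and stays large.** We use three observations. First, insertions never remove elements from $D$, because $\lambda$ and $\mu$ only grow. Second, raising $\hat m_l$ by $1$ removes exactly one element from a nonempty $D$, namely its least: if $w\in D$, the element $z$ with $\lambda(z)=\hat m_l$ satisfies $z\le w$, hence $\mu(z)\ge\mu(w)\ge\hat m_r$ and $z\in D$, and $z$ is the only element lost. The same holds for $\hat m_r$ and the greatest element. Third, when the parameters were last set to $0$ we had $D=H$, and they are raised only when $|D|\ge\rho+2$, which leaves $|D|\ge\rho$. So at all times either $|D|\ge\rho$ or the parameters are still $0$ and $D=H$. In the latter situation $|D|=|H|$ grows by at least $2$ per action. Hence at the end of some action of $a$, at stage $t_1$ say, $|D|\ge\rho$, and afterwards always $|D|\ge\rho$.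

**Step 3: to locate every insertion after $t_1$.** We claim that after $t_1$ every insertion, by $a$ or by nodes $>a$, is made strictly between the least and the greatest of the $\rho$ oldest elements of the current $D$.

For an insertion by $a$ this is the definition of the good border. Now consider the time from the end of one action of $a$, at $t_1$ or later, to its next action. At the start, $\delta_a$ is the good border, so its elements lie in the closed interval from $\min S$ to $\max S$, where $S$ is the set of the $\rho$ oldest elements of $D$. In this period nodes $>a$ insert strictly inside $\delta_a$, thus strictly between $\min S$ and $\max S$. A new element $z$ has $\lambda(z)>\lambda(\min S)\ge\hat m_l$ and $\mu(z)>\mu(\max S)\ge\hat m_r$, so it enters $D$; it is younger than all elements of $S$. An old element outside $D$ has $\lambda<\hat m_l$ or $\mu<\hat m_r$, so it is below or above all of $D$. The insertion does not change the $\lambda$ or $\mu$ in question, and the element stays outside. So $S$ remains the set of the $\rho$ oldest elements of $D$ throughout the period, and the claim follows.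

**Step 4: to show that the counters reach their targets.** After $t_1$, at each action of $a$, $|D|\ge\rho$ before (III.a). The new unit lies strictly between two elements of $D$ and enters $D$, so $|D|\ge\rho+2$ in (III.b). Hence at each action $\hat m_l$ is raised if it is below $m_l$, and $\hat m_r$ if it is below $m_r$. They start from $0$, never exceed $m_l,m_r$, and $a$ acts infinitely often. Therefore $\hat m_l\to m_l^\infty$ and $\hat m_r\to m_r^\infty$.

**Step 5: to read off $X$ and $Y$.** Suppose $\lambda(z)<\hat m_l$ at some time after $t_1$. Then $z$ is below all elements of $D$, so by Step 3 the next insertion is not below $z$. Since $\hat m_l$ does not decrease, $\lambda(z)<\hat m_l$ holds forever, with $\lambda(z)$ constant. Symmetrically for $\mu$ and $\hat m_r$. Let $X$ (respectively $Y$) be the set of $z\in H$ with eventually $\lambda(z)<\hat m_l$ (respectively $\mu(z)<\hat m_r$), and $D_\infty=H\setminus(X\cup Y)$.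

At each time after $t_1$ the set $D$ is nonempty. So exactly $\hat m_l$ elements have $\lambda<\hat m_l$, and they lie below $D$; exactly $\hat m_r$ elements have $\mu<\hat m_r$, and they lie above $D$. Hence $X\cap Y=\emptyset$ and $|X|=\lim\hat m_l=m_l^\infty$. If $z\in X$, then from some time on nothing is inserted below $z$, and the finitely many elements below $z$ have smaller $\lambda$ than $z$ and are in $X$ too. So $X$ is an initial segment of $H$ each of whose elements has finitely many predecessors, and it has type $\omega$ if infinite. Symmetrically, $Y$ is a final segment with $|Y|=m_r^\infty$, each of its elements has finitely many successors, and $Y\cong\omega^*$ if infinite. So $H=X+D_\infty+Y$. Finally, an element of $D_\infty$ belongs to $D$ at all times after $t_1$ at which it is present, since otherwise it would be in $X$ or $Y$.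

**Step 6: to bound $D_\infty$.** Suppose $|D_\infty|\ge\rho$, and let $S$ be the set of the $\rho$ oldest elements of $D_\infty$. Only finitely many elements of $H$ are older than the youngest element of $S$. Those among them that are not in $D_\infty$ lie in $X\cup Y$ and eventually leave $D$ permanently. So from some stage on $S$ is the set of the $\rho$ oldest elements of $D$. By Step 3 all insertions from then on are strictly between $\min S$ and $\max S$, so $\lambda(\min S)$ and $\mu(\max S)$ are constant. As $S\subseteq D$, we have $\hat m_l\le\lambda(\min S)$ and $\hat m_r\le\mu(\max S)$ forever. By Step 4 both $m_l^\infty$ and $m_r^\infty$ are finite, contradicting Step 1. Hence $|D_\infty|<\rho$.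

## Infinitely many events: $\mathbb Q\to W$, and infinite blocks in $H$

**Proposition 16 (Outcome C).** If $a$ has infinitely many events, then $r_k\mapsto y_k$ is a computable order embedding $\mathbb Q\to W\subseteq B_e$, and every block of $H$ is infinite.

**Proof.** The data of $a$ are not erased any more, so all $y_k$ get defined. If $y_0,\dots,y_{k-1}$ are ordered like $r_0,\dots,r_{k-1}$ and exactly $j$ of the latter are below $r_k$, then $y_k$ lies in the $(j+1)$st $y$-interval, so exactly the corresponding $j$ points are below $y_k$. By induction the map is order-preserving. It is computable: from $e$, $a$ and the stage of the last reset of $a$ (stage $0$ if there is none), run the construction; given a rational, find its index $k$ and wait until $y_k$ is defined.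

For the blocks, let $z\in H$ and $K\in\omega$. At the end of the event that replaces $k$ by $k+1$, every element present lies in a group of size $\ge k+1$. Choose an event with $k\ge K$ at whose stage $z$ is present. By Fact 13(b) the group of $z$ stays a set of consecutive elements forever, so the block of $z$ has more than $K$ elements. As $K$ was arbitrary, the block is infinite.

## Every infinite interval of $\mathcal L$ contains $\omega$ or $\omega^*$

**Proof of (P1).**

**Step 1: intervals of $H_e$ in Outcomes A and B.** The purpose is to find $\omega$ or $\omega^*$ near the ends. Let $I$ be an infinite interval of $H_e$. In Outcome A all elements, and in Outcome B all elements outside the finite set $D_\infty$, have finitely many elements of $H_e$ below them or finitely many above them. The elements with finitely many below form an initial segment of type $\le\omega$; those with finitely many above form a final segment of type $\le\omega^*$. Since $I$ is infinite, one of the two segments meets $I$ in an infinite set. It is convex, as an intersection of convex sets, and has type $\omega$ or $\omega^*$ respectively.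

**Step 2: intervals of $H_e$ in Outcome C.** The purpose is to use that all blocks are infinite. Let $I$ be an infinite interval of $H_e$. If $I\cap C$ is infinite for some block $C$, it is an infinite interval of a block, hence of type $\omega$, $\omega^*$ or $\zeta$, and we are done.

Suppose instead that $I$ meets every block in a finite set. Let $z\in I$, with block $C$. As $C$ is infinite, it contains an element $b\notin I$, and since $I$ is convex, $b$ is below all of $I$ or above all of $I$. If it is below, then by convexity $C$ contains all elements of $I$ below $z$, so these are finitely many; symmetrically, if $b$ is above, then $I$ has finitely many elements above $z$. So each element of $I$ has finitely many elements of $I$ below it or finitely many above it. One of these kinds occurs infinitely often. The elements of that kind form an initial segment of $I$ of type $\omega$ or a final segment of $I$ of type $\omega^*$. Any two of them are finitely far apart, so they all lie in a single block, which then meets $I$ in an infinite set: a contradiction.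

**Step 3: intervals of $\mathcal L$.** The purpose is to handle intervals that meet several pieces of (1). Let $I$ be an infinite interval of $\mathcal L$. If $I$ lies in one piece, this is not a $G_e$, as $G_e$ is finite. If it is a pad, $I$ is an infinite interval of $\zeta$, of type $\omega$, $\omega^*$ or $\zeta$. If it is an $H_e$, Steps 1 and 2 apply. Otherwise $I$ meets two pieces. Pads and non-pads alternate in (1), so $I$ either contains a whole pad, or meets a pad and another piece; in the latter case, by convexity, it contains a nonempty final or initial segment of that pad. In either case $I$ contains an interval of type $\omega$ or $\omega^*$. As noted after Definition 3, an ordering with such an interval is not strongly $\eta$-like. This proves (P1).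

## The clash between $R$ and $D_\infty$

**Proof of (P2).** Let $B_e$ be a computable linear ordering of $\omega$ and $h:\mathcal L\to B_e$ an isomorphism. As shown with the candidates above, this case suffices. Consider the construction of $H=H_e$.

**Step 1: to exclude Outcome A.** The tuple $(h(G_e),h(p_e),h(q_e),h(G_{e+1}))$ is true by Lemma 10: pads surround $G_e$, $H_e$ and $G_{e+1}$, so the required immediate predecessors and successors do not exist, and $[p_e,q_e]=H_e$ is infinite. So some tuple is true. Let $a$ be least with $\gamma_a=(\bar x,u,v,\bar x')$ true, and $W=[u,v]$. If Outcome C holds, Proposition 16 gives the computable embedding $\mathbb Q\to B_e$. So it suffices to show that Outcome B is impossible. Suppose it holds, with the notation of Proposition 15.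

**Step 2: to place $W$ inside the image of $H$.** By Lemma 10, $\bar x,\bar x'$ are blocks of $B_e$ of sizes $k_e,k_{e+1}$. By (3), $\bar x=h(G_e)$ and $\bar x'=h(G_{e+1})$. So $h^{-1}(u),h^{-1}(v)$ lie in the part $\zeta+H+\zeta$ between $G_e$ and $G_{e+1}$. Elements of pads have immediate predecessors and immediate successors, while $u$ has no immediate predecessor and $v$ no immediate successor. Hence $h^{-1}(u),h^{-1}(v)\in H$, and $h^{-1}(W)\subseteq H$ by convexity. By Proposition 15 at least one of $m_l^\infty,m_r^\infty$ is $\infty$, so the next three steps cover all cases.

**Step 3: the case $m_l^\infty=m_r^\infty=\infty$.** The purpose is to fit $h^{-1}(R)$ into $D_\infty$. Each of the $\rho$ elements of $h^{-1}(R)$ has infinitely many elements of $h^{-1}(W)\subseteq H$ below it and infinitely many above it. So it lies neither in $X$ nor in $Y$. Hence $\rho\le|D_\infty|<\rho$, a contradiction.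

**Step 4: the case $m_l^\infty=m<\infty$, $m_r^\infty=\infty$.** The purpose is to show $h^{-1}(W)=H$ and then count from the left. Put $F=X\cup D_\infty$. Then $H=F+Y$ with $Y\cong\omega^*$ and $|F|=m+|D_\infty|<m+\rho$, and $F\ne\emptyset$ as $m\ge1$.

Each element of $Y$ has an immediate predecessor, and so does each element of the finite set $F$ except its least element $p_e$. So $p_e$ is the only element of $H$ without immediate predecessor in $\mathcal L$, and $h^{-1}(u)=p_e$. The elements of $H$ without immediate successor in $\mathcal L$ are $\max F$, since $Y$ has no least element, and $q_e$. If $h^{-1}(v)$ were $\max F$, then $h^{-1}(W)=F$ would be finite; so $h^{-1}(v)=q_e$. Thus $h^{-1}(W)=H$.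

The greatest element of $R$ has exactly $m+\rho-1$ elements of $W$ below it, so its preimage has exactly $m+\rho-1$ elements of $H$ below it. Elements of $Y$ have infinitely many elements of $H$ below them. So this preimage, together with everything below it, is in $F$, and $|F|\ge m+\rho$, a contradiction.

**Step 5: the case $m_l^\infty=\infty$, $m_r^\infty=m<\infty$.** The purpose is the mirror image of Step 4, counting from the right. Put $F=D_\infty\cup Y$. Then $H=X+F$ with $X\cong\omega$ and $|F|<m+\rho$, and $F\ne\emptyset$ as $m\ge1$.

Each element of $X$ has an immediate successor, and so does each element of $F$ except its greatest element $q_e$. So $q_e$ is the only element of $H$ without immediate successor in $\mathcal L$, and $h^{-1}(v)=q_e$. The elements of $H$ without immediate predecessor are $p_e$ and $\min F$, since $X$ has no greatest element. If $h^{-1}(u)$ were $\min F$, then $h^{-1}(W)=F$ would be finite; so $h^{-1}(u)=p_e$ and $h^{-1}(W)=H$.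

The least element of $R$ has exactly $m+\rho-1$ elements of $W$ above it, so its preimage has exactly $m+\rho-1$ elements of $H$ above it. Elements of $X$ have infinitely many elements of $H$ above them. So this preimage, together with everything above it, is in $F$, and $|F|\ge m+\rho$, a contradiction.

Hence Outcome B is impossible, Outcome C holds, and there is a computable order embedding $\mathbb Q\to B_e$. This proves (P2), and with it Theorem 4: the Downey–Moses conjecture is false. $\blacksquare$
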